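
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Quasi-conjugacy does not characterize rational\\ one-rule length-preserving rewrite systems}


\begin{abstract}
It was conjectured that a one-rule rewrite system $\{u\to v\}$ with $|u|=|v|$ and $u\neq v$ has a rational derivation relation if and only if $u$ and $v$ are not quasi-conjugate, that is, not of the form $u=xyz$, $v=zyx$. We give a self-contained proof of the ``only if'' half and disprove the ``if'' half by a pair of binary words of length $22$, each the reversal of the other. Quasi-conjugacy means that some circular word is rewritten to itself in one step; in the counterexample a circular word returns to itself after two steps, and iterating this cycle transports letters over unbounded distances. Substituting $a\mapsto a^r$ gives infinitely many binary counterexamples. On the positive side, the derivation relation is rational whenever $u$ and $v$ have different letter counts; when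 the counts agree but the sums of the positions of some letter differ, rationality is equivalent to bounded transport of that letter.
\end{abstract}

\section{The question and the results}

\subsection{The conjecture}

Let $A$ be a finite alphabet and let $u,v\in A^*$. The one-rule rewrite system $S=\{u\to v\}$ induces the relation $xuy\to xvy$ for all $x,y\in A^*$, and its reflexive-transitive closure $\xrightarrow{*}$ is the \emph{derivation relation} of $S$. Throughout, $|u|=|v|$; we write $\ell$ for this common length. A step then replaces the letters in a \emph{window} of $\ell$ consecutive positions and leaves every other position alone. If $w\xrightarrow{*}w'$, then $|w|=|w'|$.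

We ask when $\xrightarrow{*}$ is \emph{rational}, i.e.\ a rational subset of the monoid $A^*\times A^*$. Equivalently, there is a finite automaton whose transitions carry labels in $(A\cup\{\varepsilon\})\times(A\cup\{\varepsilon\})$ and in which the labels of the accepting paths, multiplied componentwise, are exactly the pairs $(w,w')$ with $w\xrightarrow{*}w'$. We think of such an automaton as reading $w$ and writing $w'$ with finite memory. We may always assume that it is \emph{trim}: every state lies on an accepting path. If $\xrightarrow{*}$ is rational, we say that $S$ is a \emph{rational transduction}.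

Two words $u,v$ are \emph{quasi-conjugate} if there are words $x,y,z$ with $u=xyz$ and $v=zyx$. They are \emph{conjugate} if $u=rs$ and $v=sr$ for some words $r,s$; this is the case $y=\varepsilon$. The following is Conjecture~2.5 of Latteux and Roos \cite{LR}.

\begin{conjecture}
A one-rule rewrite system $S=\{u\to v\}$ with $|u|=|v|$ and $u\ne v$ is a rational transduction if and only if $u$ and $v$ are not quasi-conjugate.
\end{conjecture}

Two small rules show what is at stake.

\begin{example}\label{ex:abba1}
The words $ab$ and $ba$ are quasi-conjugate, with $x=a$, $y=\varepsilon$, $z=b$. The rule $ab\to ba$ lets every $b$ move to the left through any number of $a$'s, so $a^nb^n\xrightarrow{*}b^na^n$. A transducer that reads $a^n$ would have to write about $n$ letters $b$, with no way to remember $n$. Lemma~\ref{lem:transport} turns this into a proof that $\{ab\to ba\}$ is not a rational transduction.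
\end{example}

\begin{example}\label{ex:aabb}
Let $u=aabb$ and $v=abab$. If $u=xyz$ and $v=zyx$, then $z$ is both a suffix of $aabb$ and a prefix of $abab$. A nonempty such $z$ would begin with $a$ and so be $abb$ or $aabb$, neither of which is a prefix of $abab$. So $z=\varepsilon$, and $v=yx$ is conjugate to $u=xy$. This is false, since the only conjugates of $abab$ are $abab$ and $baba$. So $u,v$ are not quasi-conjugate.

Consider the set of those $i$ for which positions $i$ and $i+1$ both carry $a$. A step in the window $\sigma+1,\dots,\sigma+4$ removes $\sigma+1$ from this set and adds nothing to it, because $u$ and $v$ have the same first letter and the same last letter, and $abab$ has no factor $aa$. So in any derivation each window is used at most once, and each position is covered by at most four steps. By Lemma~\ref{lem:covering} below, $\{aabb\to abab\}$ is a rational transduction.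
\end{example}

\subsection{Results}

We write $|w|_a$ for the number of letters $a$ in $w$, $\Psi(w)=(|w|_a)_{a\in A}$ for the \emph{Parikh vector} of $w$, $w_i$ for its $i$-th letter, $\tilde w$ for its reversal, and
\[
\pi_a(w,m)=|w_1\cdots w_m|_a\qquad(0\le m\le|w|)
\]
for the number of $a$'s among the first $m$ letters. The main result disproves the conjecture.

\begin{theorem}\label{thm:main}
Let
\[
u=baababaababaabbaaabbaa,\qquad v=aabbaaabbaababaababaab .
\]
Then $u\neq v$, $|u|=|v|=22$, and $u$ and $v$ are not quasi-conjugate, but $\{u\to v\}$ is not a rational transduction.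
\end{theorem}

\begin{theorem}\label{thm:family}
Let $u,v$ be as in Theorem~\ref{thm:main}, and for $r\ge1$ let $\varphi_r$ be the morphism with $\varphi_r(a)=a^r$ and $\varphi_r(b)=b$. For every $r\ge1$ the words $\varphi_r(u),\varphi_r(v)$ are not quasi-conjugate, and $\{\varphi_r(u)\to\varphi_r(v)\}$ is not a rational transduction.
\end{theorem}

The other half of the conjecture is stated in \cite{LR}; we give a self-contained proof.

\begin{theorem}\label{thm:onlyif}
If $|u|=|v|$ and $u\ne v$ are quasi-conjugate, then $\{u\to v\}$ is not a rational transduction.
\end{theorem}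

Quasi-conjugate words have the same Parikh vector. When the Parikh vectors differ, the conjecture is correct:

\begin{theorem}\label{thm:parikh}
If $|u|=|v|$ and $\Psi(u)\neq\Psi(v)$, then $\{u\to v\}$ is a rational transduction.
\end{theorem}

So every counterexample satisfies $\Psi(u)=\Psi(v)$. Under one further assumption there is an exact criterion.

\begin{theorem}\label{thm:criterion}
Let $|u|=|v|$ and $\Psi(u)=\Psi(v)$, and suppose that for some letter $a$ the sum of the positions of $a$ in $u$ differs from the sum of the positions of $a$ in $v$. The following are equivalent: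
\begin{enumerate}
\item[(i)] $\{u\to v\}$ is a rational transduction;
\item[(ii)] $|\pi_a(w,m)-\pi_a(w',m)|$ is bounded over all $w\xrightarrow{*}w'$ and all $0\le m\le|w|$;
\item[(iii)] there is $B$ such that in every derivation every position is covered by at most $B$ steps.
\end{enumerate}
\end{theorem}

Section~\ref{sec:cycles} interprets quasi-conjugacy by circular words and shows where the conjecture can break. Sections~\ref{sec:transport} and~\ref{sec:counter} prove Theorem~\ref{thm:main}, and Section~\ref{sec:family} proves Theorem~\ref{thm:family}. Section~\ref{sec:onlyif} proves Theorem~\ref{thm:onlyif}, and Section~\ref{sec:rational} proves Theorems~\ref{thm:parikh} and~\ref{thm:criterion}. These last two sections use nothing from the earlier ones except Lemma~\ref{lem:transport} and its proof.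

\section{Cycles of circular words}\label{sec:cycles}

A \emph{circular word} is a conjugacy class of words, i.e.\ a word written around a circle; we write $[w]$ for the class of $w$. The rule acts on circular words by $[ut]\to[vt]$. The next proposition says that quasi-conjugacy is a statement about this action. We use one standard fact: if $fr=rf'$, then $f$ and $f'$ are conjugate. Indeed, this is trivial for $f=\varepsilon$. For $f\ne\varepsilon$ we use induction on $|r|$. If $|r|\ge|f|$, then $r=fr_0$, and canceling $f$ gives $fr_0=r_0f'$ with $r_0$ shorter than $r$. If $|r|<|f|$, then $f=rh$ and $f'=hr$.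

\begin{proposition}\label{prop:onestep}
Let $|u|=|v|$. Then $u$ and $v$ are quasi-conjugate if and only if $ut$ and $vt$ are conjugate for some word $t$.
\end{proposition}

\begin{proof}
If $u=xyz$ and $v=zyx$, take $t=y$: then $ut=(xy)(zy)$ and $vt=(zy)(xy)$.

Conversely, we may assume $u\neq v$, since equal words are quasi-conjugate. Take $t$ of minimal length such that $ut$ and $vt$ are conjugate, and write $ut=r_1r_2$, $vt=r_2r_1$. Both $r_1$ and $r_2$ are nonempty, since otherwise $ut=vt$ and $u=v$.

If $|t|\le\min(|r_1|,|r_2|)$, then $t$ is a suffix of both, say $r_1=xt$ and $r_2=zt$. Then $ut=xtzt$ and $vt=ztxt$, so $u=xtz$ and $v=ztx$.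

If $|t|>|r_2|$, then $t=t_0r_2$ because $t$ and $r_2$ are both suffixes of $ut$. From $ut_0r_2=r_1r_2$ we get $r_1=ut_0$, and $vt=r_2r_1$ becomes $(vt_0)r_2=r_2(ut_0)$. So $vt_0$ and $ut_0$ are conjugate with $|t_0|<|t|$, against minimality. The case $|t|>|r_1|$ is the same with $u,v$ and $r_1,r_2$ exchanged.
\end{proof}

Thus $u$ and $v$ are quasi-conjugate exactly when the rule has a \emph{one-step cycle}: a circular word with $[ut]\to[vt]=[ut]$. A cycle matters because it produces drift. For $ab\to ba$ the cycle is $[ab]\to[ba]=[ab]$. Apply it to all blocks of a periodic word at once: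
\[
(ab)^{n+1}\xrightarrow{*}(ba)^{n+1}=b\,(ab)^n\,a .
\]
The periodic word reappears, one period shorter, with a $b$ expelled on the left and an $a$ on the right. Iterating gives $(ab)^n\xrightarrow{*}b^na^n$: the letters $b$ have traveled arbitrarily far. In general, $ut=r_1r_2$ and $vt=r_2r_1$ give $(ut)^{n+1}\xrightarrow{*}r_2(ut)^nr_1$, hence $(ut)^n\xrightarrow{*}r_2^nr_1^n$.

In these terms the conjecture says that, for $u\ne v$, one-step cycles are the only obstruction to rationality. But a circular word could also return to itself for the first time after two steps, the second step being applied to a different factorization of the circle, and this too produces drift. The counterexample does exactly this: it has words $s\ne t$ with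
\begin{equation}\label{eq:twostep}
[us]\to[vs]=[ut]\to[vt]=[us].
\end{equation}

\section{Rationality bounds the transport of letters}\label{sec:transport}

To make use of drift we need a property of rational relations that it can violate.

\begin{lemma}\label{lem:transport}
Let $R\subseteq A^*\times A^*$ be rational, with $\Psi(w)=\Psi(w')$ for all $(w,w')\in R$. Then there is a constant $C$ with $|\pi_a(w,m)-\pi_a(w',m)|\le C$ for all $(w,w')\in R$, all $a\in A$ and all $0\le m\le|w|$.
\end{lemma}

\begin{proof}
We may assume $R\ne\emptyset$. Take a trim automaton for $R$. Let $q$ be a state, and let $(w_1,w_1')$ label a path from an initial state to $q$. Fix a path from $q$ to a final state, with label $(w_2,w_2')$. Since $(w_1w_2,w_1'w_2')\in R$,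
\[
\Psi(w_1)-\Psi(w_1')=\Psi(w_2')-\Psi(w_2).
\]
The right side does not depend on the path to $q$. So the left side is a vector $D(q)$ depending only on $q$. Let $K=\max_q\|D(q)\|_1$.

Let $(w,w')\in R$, and stop on an accepting path for this pair when exactly the first $m$ letters of $w$ have been read. The output so far is a prefix of $w'$ of some length $m'$, and by the choice of $K$ we have $|m-m'|\le K$ and $|\pi_a(w,m)-\pi_a(w',m')|\le K$. Since $|\pi_a(w',m')-\pi_a(w',m)|\le|m-m'|\le K$, the claim holds with $C=2K$.
\end{proof}

The lemma applies to $\xrightarrow{*}$ whenever $\Psi(u)=\Psi(v)$. For $ab\to ba$ and the pair $(a^nb^n,b^na^n)$ the difference at $m=n$ is $n$, so this rule does not give a rational transduction, as announced in Example~\ref{ex:abba1}.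

\section{The counterexample}\label{sec:counter}

\subsection{A two-step cycle}

We want words with \eqref{eq:twostep}. Let $X,Z,g,s,t$ be words and put $u=XsgtZ$. If $v=gtZtX$, then
\[
vs=(gtZt)(Xs)\quad\text{is conjugate to}\quad(Xs)(gtZt)=ut .
\]
If $v=ZsXsg$, then
\[
vt=(Zs)(Xsgt)\quad\text{is conjugate to}\quad(Xsgt)(Zs)=us .
\]
So every solution of the word equation
\begin{equation}\label{eq:wordeq}
gtZtX=ZsXsg
\end{equation}
yields the cycle \eqref{eq:twostep}, with $v$ the common value of the two sides. Comparing lengths in \eqref{eq:wordeq} gives $|s|=|t|$, hence $|u|=|v|$. With $s=t$ it would be a one-step cycle, and $u,v$ would be quasi-conjugate by Proposition~\ref{prop:onestep}; so we need $s\ne t$. A solution is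
\[
X=baababaab,\quad Z=aabbaa,\quad g=aab,\quad s=ab,\quad t=ba .
\]
Indeed, concatenation gives
\begin{align*}
u=X\,s\,g\,t\,Z&=baababaab\cdot ab\cdot aab\cdot ba\cdot aabbaa=baababaababaabbaaabbaa,\\
g\,t\,Z\,t\,X&=aab\cdot ba\cdot aabbaa\cdot ba\cdot baababaab=aabbaaabbaababaababaab,\\
Z\,s\,X\,s\,g&=aabbaa\cdot ab\cdot baababaab\cdot ab\cdot aab=aabbaaabbaababaababaab,
\end{align*}
and the last two words are the word $v$ of Theorem~\ref{thm:main}.

\subsection{Unbounded transport}

We unwind the cycle on the periodic word $(us)^{n+2}$, as we did for $ab\to ba$. Put
\[
P=gtZtZs,\qquad Q=XsgtXs .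
\]
For every $n\ge0$,
\begin{align*}
(us)^{n+2}&\xrightarrow{*}(vs)^{n+2}=(gtZt\,Xs)^{n+2}
 &&\text{(rewrite every $u$; $v=gtZtX$)}\\
&=gtZt\,(Xs\,gtZt)^{n+1}\,Xs=gtZt\,(ut)^{n+1}\,Xs &&\text{(regroup)}\\
&\xrightarrow{*}gtZt\,(vt)^{n+1}\,Xs=gtZt\,(Zs\,Xsgt)^{n+1}\,Xs
 &&\text{(rewrite every $u$; $v=ZsXsg$)}\\
&=gtZt\,Zs\,(Xsgt\,Zs)^n\,Xsgt\,Xs=P\,(us)^n\,Q &&\text{(regroup).}
\end{align*}
Two periods are consumed, $P$ is expelled on the left and $Q$ on the right. By induction,
\begin{equation}\label{eq:drift}
(us)^{2n}\xrightarrow{*}P^nQ^n\qquad(n\ge0).
\end{equation}

This is transport, because $P$ has a smaller proportion of $b$'s than $us$. Counting in the blocks $X,Z,g,s,t$, which contain $4,2,1,1,1$ letters $b$,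
\[
|us|=24,\quad |us|_b=4+1+1+1+2+1=10,\qquad |P|=21,\quad |P|_b=1+1+2+1+2+1=8 .
\]

\begin{proof}[Proof that $\{u\to v\}$ is not a rational transduction]
Since $\Psi(s)=\Psi(t)$, the factorizations $u=XsgtZ$ and $v=gtZtX$ show that $\Psi(u)=\Psi(v)$, so $\xrightarrow{*}$ preserves Parikh vectors. Let $k\ge1$, $n=8k$ and $m=168k$. As $168=7\cdot24=8\cdot21$ and $7k\le 2n$, the prefix of length $m$ of $(us)^{2n}$ is $(us)^{7k}$, with $70k$ letters $b$. The prefix of length $m$ of $P^nQ^n$ is $P^{8k}$, with $64k$ letters $b$. By \eqref{eq:drift} the pair $\bigl((us)^{2n},P^nQ^n\bigr)$ lies in $\xrightarrow{*}$, and the difference $6k$ is unbounded. Lemma~\ref{lem:transport} rules out rationality.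
\end{proof}

\subsection{The words are not quasi-conjugate}

Here are the letters of $u$ with their positions:
\begin{center}
\setlength{\tabcolsep}{3.2pt}
\begin{tabular}{cccccccccccccccccccccc}
1&2&3&4&5&6&7&8&9&10&11&12&13&14&15&16&17&18&19&20&21&22\\
$b$&$a$&$a$&$b$&$a$&$b$&$a$&$a$&$b$&$a$&$b$&$a$&$a$&$b$&$b$&$a$&$a$&$a$&$b$&$b$&$a$&$a$
\end{tabular}
\end{center}
Reading from right to left gives $aabbaaabbaababaababaab=v$. So $v=\tilde u$, and $v\ne u$ because the first letters differ. Reversal symmetry makes quasi-conjugacy easy to test: if $u=xyz$ and $zyx=v=\tilde u=\tilde z\tilde y\tilde x$, then comparing lengths gives $x=\tilde x$, $y=\tilde y$, $z=\tilde z$. So part (c) of the next lemma completes the proof of Theorem~\ref{thm:main}.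

\begin{lemma}\label{lem:pal}
\begin{enumerate}
\item[(a)] The palindromic prefixes of $u$ have lengths $0,1,4,9,14$.
\item[(b)] The palindromic suffixes of $u$ have lengths $0,1,2,6,11$.
\item[(c)] $u$ is not a product of three (possibly empty) palindromes.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A nonempty palindromic prefix ends in $b$, because $u$ begins with $b$. So its length is one of $1,4,6,9,11,14,15,19,20$. The prefixes $b$, $baab$, $baababaab$, $baababaababaab$ of lengths $1,4,9,14$ are palindromes. The others are not: their reversals begin with $bab$ (lengths $6$ and $11$), $bb$ (lengths $15$ and $20$) or $baaa$ (length $19$), whereas $u$ begins with $baab$.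

(b) The suffixes $a$ and $aa$ are palindromes and $baa$ is not. As $u$ ends with $bbaa$, a palindromic suffix of length at least $4$ begins with $aabb$. The factor $bb$ occurs in $u$ only at positions $14,15$ and $19,20$, so $aabb$ starts only at positions $12$ and $17$. The corresponding suffixes $aabbaaabbaa$ and $aabbaa$, of lengths $11$ and $6$, are palindromes.

(c) Suppose $u=xyz$ with palindromes $x,y,z$. Then $|x|$ is in the list (a), $|z|$ is in the list (b), and $y$ occupies the positions $|x|+1,\dots,22-|z|$. The three letters of $u$ read rightwards from position $|x|+1$ and leftwards from position $22-|z|$ are as follows: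
\begin{center}
\begin{tabular}{c|ccccc}
$|x|$&$0$&$1$&$4$&$9$&$14$\\\hline
rightwards&$baa$&$aab$&$aba$&$aba$&$baa$
\end{tabular}
\qquad
\begin{tabular}{c|ccccc}
$|z|$&$0$&$1$&$2$&$6$&$11$\\\hline
leftwards&$aab$&$abb$&$bba$&$abb$&$bab$
\end{tabular}
\end{center}
If $|y|\ge3$, then the two triples agree, because $y$ is a palindrome. The only common triple is $aab$, so $|x|=1$ and $|z|=0$. But then $y$ has length $21$ and begins with $aaba$, while its reversal begins with $aabb$; so $y$ is not a palindrome.

If $|y|\le2$, then $20\le|x|+|z|\le22$, which leaves $(|x|,|z|)=(14,6)$ and $(9,11)$; the pair $(14,11)$ has sum $25$, and every other sum is at most $16$. In the first case $y$ occupies positions $15,16$ and is $ba$; in the second it occupies positions $10,11$ and is $ab$. Neither is a palindrome.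
\end{proof}

\begin{remark}
Theorem~\ref{thm:criterion} applies to this rule: the positions of $b$ add up to $99$ in $u$, and hence to $9\cdot23-99=108$ in $v=\tilde u$. Condition (ii) for $b$ is what \eqref{eq:drift} violates.
\end{remark}

\section{Infinitely many binary counterexamples}\label{sec:family}

The derivation \eqref{eq:drift} survives every substitution of the letters. For $a\mapsto a^r$, what needs care is that the images do not become quasi-conjugate: a factorization of $\varphi_r(u)$ could cut inside a block $a^r$. Palindromes prevent this.

\begin{proof}[Proof of Theorem~\ref{thm:family}]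
Write $\varphi=\varphi_r$. It is injective, and $\varphi(\tilde w)=\widetilde{\varphi(w)}$ because $a^r$ and $b$ are palindromes. In particular, $w$ is a palindrome if and only if $\varphi(w)$ is.

\emph{Not quasi-conjugate.} Since $\varphi(v)=\widetilde{\varphi(u)}$, quasi-conjugacy would give, as before, $\varphi(u)=x'y'z'$ with palindromes $x',y',z'$. Say that a factorization $\varphi(u)=f'f''$ cuts at a \emph{boundary} if $f'$ is the image of a prefix of $u$. We show that both cuts, $x'|y'$ and $y'|z'$, are at boundaries. Then $x',y',z'$ are images of factors $x,y,z$ with $u=xyz$, and these are palindromes, contradicting Lemma~\ref{lem:pal}(c).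

\emph{First cut.} The word $x'$ is empty, or it begins with $b$ and hence ends with $b$. In both cases the cut is at a boundary. So $x'=\varphi(x)$ for a palindromic prefix $x$ of $u$, and $|x|\le14$ by Lemma~\ref{lem:pal}(a).

\emph{Second cut.} If $z'=\varepsilon$, the cut is at a boundary. Note that $\varphi(u)$ ends with $ba^{2r}$. If $z'$ contains $b$, then $z'$ ends with $ba^{2r}$, so it begins with $a^{2r}b$. The cut is then $2r$ letters before the end of a maximal run of $a$'s. This run is the image of a run of $a$'s in $u$, so the boundaries in it are the points at distance a multiple of $r$ from its end; hence the cut is at a boundary.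

There remains $z'=a^f$ with $1\le f\le2r$. Since $|x|\le14$ and $u_{19}=u_{20}=b$, the word $y'$ contains $b$. It starts at a boundary, so it begins with $a^{er}b$ for some $e\ge0$, and it ends with $ba^{2r-f}$. As $y'$ is a palindrome, $er=2r-f$. So $r$ divides $f$ and the cut is at a boundary.

\emph{Not rational.} Applying $\varphi$ to \eqref{eq:drift} gives $\varphi(us)^{2n}\xrightarrow{*}\varphi(P)^n\varphi(Q)^n$ for the rule $\varphi(u)\to\varphi(v)$, and $\Psi(\varphi(u))=\Psi(\varphi(v))$. As $us$ has $14$ letters $a$ and $10$ letters $b$, and $P$ has $13$ letters $a$ and $8$ letters $b$,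
\[
|\varphi(us)|=10+14r,\qquad|\varphi(P)|=8+13r .
\]
Let $n=(10+14r)k$ and $m=(10+14r)(8+13r)k$ with $k\ge1$. Since $(8+13r)k\le2n$, the prefixes of length $m$ of the two words are $\varphi(us)^{(8+13r)k}$ and $\varphi(P)^{(10+14r)k}$. Their numbers of $b$'s differ by
\[
10(8+13r)k-8(10+14r)k=18rk,
\]
which is unbounded. Lemma~\ref{lem:transport} concludes the proof.
\end{proof}

\section{Quasi-conjugate words give non-rational systems}\label{sec:onlyif}

We turn to Theorem~\ref{thm:onlyif}. Let $u=xyz\ne zyx=v$ and put $p=xy$, $q=zy$. Then
\begin{equation}\label{eq:pq}
pq=uy\to vy=qp,\qquad pq\neq qp,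
\end{equation}
so in particular $p,q\ne\varepsilon$. Since the rule can exchange $p$ and $q$, we have $p^iq^j\xrightarrow{*}q^jp^i$ for all $i,j$. If the proportions of some letter in $p$ and $q$ differ, Lemma~\ref{lem:transport} finishes the proof: take $i=n|q|$, $j=n|p|$ and compare the prefixes of length $n|p||q|$. But the proportions need not differ.

\begin{example}\label{ex:magnus}
Let $u=abba$ and $v=baab$, with $x=p=ab$, $y=\varepsilon$, $z=q=ba$. In the pairs $\bigl(p^iq^i,q^ip^i\bigr)$ the prefix counts never differ by more than $1$. We need a finer statistic. Let $\Delta(w)$ be the number of pairs of positions $i<j$ with $w_iw_j=ab$ minus the number of those with $w_iw_j=ba$. Since $\Psi(u)=\Psi(v)$ and $\Delta(u)=\Delta(v)=0$, the rule preserves $\Delta$. Moreover $\Delta(ww')=\Delta(w)+\Delta(w')$ if each of $w,w'$ has as many $a$'s as $b$'s, and $\Delta(p)=1$, $\Delta(q)=-1$. If $\xrightarrow{*}$ were rational, the pumping argument below would produce a derivation $p^{2M+2e}q^{2M}\xrightarrow{*}q^{2M+2e}p^{2M}$ with $e\ge1$. But the value of $\Delta$ is $2e$ on the left and $-2e$ on the right.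
\end{example}

The general proof has the same two parts. Assuming rationality, pumping produces a new derivation, and an invariant forbids it. The difficulty is to find an invariant that is preserved by the rule and still distinguishes powers of $p$ from powers of $q$. Counts of scattered subwords of a suitable length will do: we take the smallest length at which the relevant powers of $p$ and $q$ are distinguished, and show that up to this length the rule preserves all counts.

\subsection*{Pumping}

Put $G=p^{|q|}$, $H=q^{|p|}$ and $L=|G|=|H|=|p||q|\ge1$. Suppose that $\xrightarrow{*}$ is realized by a trim automaton. As in the proof of Lemma~\ref{lem:transport}, with lengths in place of Parikh vectors, the \emph{lag} $|\text{output}|-|\text{input}|$ along a path from an initial state to a given state depends only on that state. Let $K$ be a positive integer bounding all $|\mathrm{lag}|$, and let $M$ be so large that $M-2K+1$ exceeds the number of states.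

Fix an accepting path for the pair $(G^MH^M,H^MG^M)$. For $K\le r\le M-K$ let $q_r$ be the state at a moment when exactly $G^r$ has been read. The output at this moment is a prefix of $H^MG^M$ of length $rL+\mathrm{lag}(q_r)$. This length is at least $KL-K\ge0$ and at most $(M-K)L+K\le ML$, so the output is a prefix of $H^M$. By the choice of $M$ there are $r<r'$ with $q_r=q_{r'}$. Put $e=r'-r\ge1$. The loop between the two moments reads $G^e$. It writes a factor $F$ of $H^M$ of length $eL$, since the lag is the same at both ends. Let $H^d h_1$ be the output before the loop, where $H=h_1h_2$ and $d\ge0$, and let $H^M=H^dh_1\,F\,F'$. Then $F=(h_2h_1)^e$, so $H^dh_1F=H^{d+e}h_1$ and $h_1F'=H^{M-d-e}$. Hence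
\[
H^dh_1\,F\,F\,F'=H^{d+2e}h_1F'=H^{M+e}.
\]
Traversing the loop once more therefore gives
\begin{equation}\label{eq:illegal}
G^{M+e}H^M\xrightarrow{*}H^{M+e}G^M .
\end{equation}

\subsection*{The invariant}

Let $\mathbb Z\langle A\rangle$ be the ring of polynomials with integer coefficients in the noncommuting variables $A$, and let $I$ be the ideal of polynomials without constant term. Then $I^k$ consists of the polynomials all of whose terms have degree at least $k$ (with $I^0=\mathbb Z\langle A\rangle$), and $\bigcap_kI^k=0$. Let $\mu:A^*\to\mathbb Z\langle A\rangle$ be the multiplicative map with $\mu(a)=1+a$ for $a\in A$. Expanding the product, one sees that the coefficient of a word $f$ in $\mu(w)$ is the number of occurrences of $f$ in $w$ as a scattered subword. In particular $\mu(w)$ has $w$ as its component of top degree, so $\mu$ is injective. Passing to residues modulo $I^{k+1}$ means recording scattered subwords of length at most $k$. Each $\mu(w)=1+\nu$ with $\nu\in I$ is a unit modulo $I^{k+1}$, with inverse $\sum_{r=0}^k(-\nu)^r$.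

We write $[\alpha,\beta]=\alpha\beta-\beta\alpha$.

\begin{lemma}\label{lem:root}
Let $\alpha,\beta\in1+I$ and $j,m\ge1$. If $[\alpha,\beta^j]\in I^m$, then $[\alpha,\beta]\in I^m$.
\end{lemma}

\begin{proof}
Let $\delta=[\alpha,\beta]$ and suppose $\delta\notin I^m$. Then there is $d$ with $0\le d<m$, $\delta\in I^d$ and $\delta\notin I^{d+1}$. We have
\[
[\alpha,\beta^j]=\sum_{r=0}^{j-1}\beta^r\delta\beta^{j-1-r}\equiv j\delta\pmod{I^{d+1}},
\]
because $\beta\equiv1$ modulo $I$. The component of degree $d$ of $j\delta$ is nonzero, so $[\alpha,\beta^j]\notin I^{d+1}$. Since $I^m\subseteq I^{d+1}$, this contradicts the hypothesis.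
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:onlyif}]
Assume rationality, so that \eqref{eq:illegal} holds. Put $\alpha=\mu(p)$, $\beta=\mu(q)$, $i=e|q|$ and $j=e|p|$; then $\mu(G^e)=\alpha^i$ and $\mu(H^e)=\beta^j$.

First, $\alpha^i\ne\beta^j$. Otherwise $[\alpha,\beta^j]=[\alpha,\alpha^i]=0$, so $[\alpha,\beta]\in I^m$ for all $m\ge1$ by Lemma~\ref{lem:root}, and therefore $[\alpha,\beta]=0$. Then $\mu(pq)=\mu(qp)$ and $pq=qp$, against \eqref{eq:pq}. Since $\alpha^i\equiv\beta^j\equiv1$ modulo $I$, there is therefore $k\ge1$ with
\begin{equation}\label{eq:k}
\alpha^i\equiv\beta^j\pmod{I^k},\qquad\alpha^i\not\equiv\beta^j\pmod{I^{k+1}} .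
\end{equation}
So $k$ is the smallest length of scattered subwords whose counts distinguish $G^e$ from $H^e$. We show that the rule preserves the counts of all scattered subwords of length at most $k$.

Write $\alpha^i=\beta^j+E$ with $E\in I^k$. As $\alpha$ commutes with $\alpha^i$,
\[
[\alpha,\beta^j]=-[\alpha,E]=-[\alpha-1,E]\in I^{k+1} .
\]
By Lemma~\ref{lem:root}, $\alpha\beta\equiv\beta\alpha\pmod{I^{k+1}}$. By \eqref{eq:pq} this says $\mu(u)\mu(y)\equiv\mu(v)\mu(y)$, and $\mu(y)$ is a unit modulo $I^{k+1}$; so $\mu(u)\equiv\mu(v)\pmod{I^{k+1}}$. Hence $w\xrightarrow{*}w'$ implies $\mu(w)\equiv\mu(w')\pmod{I^{k+1}}$. Applied to \eqref{eq:illegal}, this gives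
\[
\alpha^{|q|(M+e)}\beta^{|p|M}\equiv\beta^{|p|(M+e)}\alpha^{|q|M}\pmod{I^{k+1}} .
\]
Modulo $I^{k+1}$ the elements $\alpha,\beta$ are commuting units. Canceling, we obtain $\alpha^i\equiv\beta^j\pmod{I^{k+1}}$, which contradicts \eqref{eq:k}.
\end{proof}

For $ab\to ba$ one has $k=1$, and letter counts suffice; Example~\ref{ex:magnus} is a case of $k=2$.

\section{Rational systems}\label{sec:rational}

\subsection{Bounded covering implies rationality}

To prove that a system is a rational transduction we must describe all derivations by a finite automaton that moves along the word from left to right. The idea is to record, at each position, the history of that position. If histories have bounded length, there are finitely many of them. The point to check is that histories which fit together locally come from a genuine derivation.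

A step \emph{covers} the $\ell$ positions of its window.

\begin{lemma}\label{lem:covering}
Let $|u|=|v|=\ell\ge1$. If there is $B$ such that every pair $w\xrightarrow{*}w'$ has a derivation in which each position is covered by at most $B$ steps, then $\xrightarrow{*}$ is rational.
\end{lemma}

\begin{proof}
Given a derivation as in the hypothesis, attach to each position $i$ the \emph{column} $\gamma_i=(w_i;j_1,\dots,j_\rho)$, where $\rho\le B$ and $j_1,\dots,j_\rho$ list, in order of time and one entry for each step covering $i$, the index in $\{1,\dots,\ell\}$ of the position $i$ inside the window. For instance, the derivation $aab\to aba\to baa$ for the rule $ab\to ba$ has the columns $(a;1)$, $(a;1,2)$, $(b;2)$. The columns satisfy: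
\begin{enumerate}
\item[(1)] in each column, $w_i=u_{j_1}$ if $\rho\ge1$, and $v_{j_\tau}=u_{j_{\tau+1}}$ for $1\le\tau<\rho$;
\item[(2)] the subsequence of the entries of $\gamma_i$ that are $<\ell$, each increased by $1$, equals the subsequence of the entries of $\gamma_{i+1}$ that are $>1$; both describe the steps that cover $i$ and $i+1$;
\item[(3)] all entries of the first column are $1$, and all entries of the last column are $\ell$.
\end{enumerate}
There are finitely many possible columns with $\rho\le B$, and (1)--(3) only constrain single columns, consecutive columns, and the first and last column. So the sequences of such columns that satisfy (1)--(3), including the empty one, form a regular language. Mapping each column to the pair consisting of its initial letter $w_i$ and its final letter ($v_{j_\rho}$, or $w_i$ if $\rho=0$) turns this language into a rational relation $R$, and $\xrightarrow{*}\;\subseteq R$ by construction.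

Conversely, take a column sequence satisfying (1)--(3); we show that it comes from a derivation. By (2), the entries $<\ell$ of each column are matched, in order, with the entries $>1$ of the next column. By (3) no entry $<\ell$ stands in the last column and no entry $>1$ in the first. So each entry belongs to a chain with indices $1,2,\dots,\ell$ in consecutive columns. Call such a chain an \emph{event}; it occupies a window of $\ell$ positions, with one entry in each of its columns.

For distinct events $e,f$ that share a position, write $e<f$ if $e$ precedes $f$ in the column there. This does not depend on the common position: the common positions form an interval, and in passing from $i$ to $i+1$ inside it both entries belong to the subsequences in (2), whose order is preserved. So exactly one of $e<f$ and $f<e$ holds.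

The relation $<$ has no directed cycles. We have just excluded cycles of length $2$. In a cycle of $n\ge3$ distinct events, let $e$ be one whose right endpoint $i$ is leftmost. Its predecessor $e^-$ and its successor $e^+$ in the cycle share a position with $e$ and end at or to the right of $i$, so both contain $i$. The order in column $i$ is linear, so $e^-<e<e^+$ gives $e^-<e^+$. Deleting $e$ leaves a cycle of length $n-1$. Repeating this, we reach a cycle of length $2$, a contradiction.

Hence the finitely many events can be arranged in a linear order that extends $<$. Execute them in this order, starting from the word of initial letters. The events covering a given position are pairwise comparable, so they occur in the order of its column. By (1), each event then finds the word $u$ in its window and replaces it by $v$, and at the end each position carries its final letter. So $R\subseteq\;\xrightarrow{*}$.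
\end{proof}

\subsection{Different Parikh vectors}

If each step lowers the number of letters $a$, then the total number of $a$'s bounds the length of a derivation, but this bound grows with the word. To bound the number of steps that cover one position, we count the letters $a$ with weights that decay away from that position. The decay is chosen so slow that the weight is nearly constant on a window.

\begin{proof}[Proof of Theorem~\ref{thm:parikh}]
Since $|u|=|v|$ and $\Psi(u)\ne\Psi(v)$, some letter $a$ satisfies $|u|_a\ge|v|_a+1$. Let $\lambda\in(0,1)$ be such that $\lambda^\ell=1-\frac1{2\ell}$. For a position $c$ put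
\[
W_c(w)=\sum_{i:\,w_i=a}\lambda^{|i-c|},\qquad\text{so that}\qquad 0\le W_c(w)\le\sum_{i\in\mathbb Z}\lambda^{|i-c|}=\frac{1+\lambda}{1-\lambda}.
\]
Consider a step, and let $\omega$ be the largest weight $\lambda^{|i-c|}$ in its window. The values $|i-c|$ in the window differ by less than $\ell$, so all weights there lie in $[\lambda^\ell\omega,\omega]$. The step decreases $W_c$ by at least
\[
|u|_a\lambda^\ell\omega-|v|_a\omega=\Bigl(|u|_a-|v|_a-\frac{|u|_a}{2\ell}\Bigr)\omega\ge\frac{\omega}{2},
\]
because $|u|_a\le\ell$. So $W_c$ never increases, and it drops by at least $\frac12$ in each step that covers $c$, since then $\omega=1$. Hence at most $2\frac{1+\lambda}{1-\lambda}$ steps of any derivation cover $c$, and Lemma~\ref{lem:covering} applies.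
\end{proof}

The hypothesis $\Psi(u)\ne\Psi(v)$ is what makes $W_c$ decrease. Without it the conclusion can fail, already for $ab\to ba$.

\subsection{Equal Parikh vectors, different position sums}

When $\Psi(u)=\Psi(v)$, no letter is lost, but each step moves the letters $a$ by a fixed total amount, the difference of the position sums. If this amount is nonzero, many steps near a position force much transport near that position. The same kind of weights makes this precise.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The hypothesis on position sums gives $\ell\ge1$. The implication (iii)$\Rightarrow$(i) is Lemma~\ref{lem:covering}, and (i)$\Rightarrow$(ii) is Lemma~\ref{lem:transport}, since $\xrightarrow{*}$ preserves Parikh vectors.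

(ii)$\Rightarrow$(iii). Let $C$ bound the quantity in (ii). Fix a derivation from $w$ to $w'$ and let $n_\sigma\ge0$ be the number of its steps in the window $\sigma+1,\dots,\sigma+\ell$. Put
\[
h(m)=\pi_a(w,m)-\pi_a(w',m)\quad(0\le m\le|w|),\qquad d_j=\pi_a(u,j)-\pi_a(v,j)\quad(0\le j\le\ell),
\]
and let $h(m)=0$ and $d_j=0$ for all other $m,j\in\mathbb Z$. A step in the window $\sigma+1,\dots,\sigma+\ell$ decreases the number of $a$'s among the first $m$ letters by $d_{m-\sigma}$. This holds for $m\ge\sigma+\ell$ too, because $d_\ell=0$ by $\Psi(u)=\Psi(v)$. Adding up over all steps,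
\[
h(m)=\sum_\sigma n_\sigma d_{m-\sigma}\qquad(m\in\mathbb Z);
\]
for $m<0$ and for $m>|w|$ both sides vanish. An $a$ in position $i$ is counted in $\pi_a(\cdot,j)$ for $i\le j\le\ell$. So
\[
d:=\sum_jd_j=\sum_{i:\,u_i=a}(\ell+1-i)-\sum_{i:\,v_i=a}(\ell+1-i)=\sum_{i:\,v_i=a}i-\sum_{i:\,u_i=a}i .
\]
By hypothesis $d$ is a nonzero integer. Let $\epsilon\in\{1,-1\}$ be its sign, and choose $\lambda\in(0,1)$ so close to $1$ that
\[
(\lambda^{-\ell}-1)\sum_j|d_j|\le\tfrac12 .
\]
Let $c$ be a position. For $0\le j\le\ell$ the exponents $|\sigma+j-c|$ and $|\sigma-c|$ differ by at most $\ell$, so the quotient of $\lambda^{|\sigma+j-c|}$ by $\lambda^{|\sigma-c|}$ lies in $[\lambda^\ell,\lambda^{-\ell}]$. Since $1-\lambda^\ell\le\lambda^{-\ell}-1$,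
\[
\bigl|\lambda^{|\sigma+j-c|}-\lambda^{|\sigma-c|}\bigr|\le(\lambda^{-\ell}-1)\lambda^{|\sigma-c|} .
\]
Therefore
\[
\epsilon\sum_jd_j\lambda^{|\sigma+j-c|}\ge\Bigl(\epsilon d-(\lambda^{-\ell}-1)\sum_j|d_j|\Bigr)\lambda^{|\sigma-c|}\ge\tfrac12\lambda^{|\sigma-c|} .
\]
Using $|h(m)|\le C$ and $n_\sigma\ge0$, we obtain
\[
C\,\frac{1+\lambda}{1-\lambda}\ \ge\ \epsilon\sum_m\lambda^{|m-c|}h(m)=\sum_\sigma n_\sigma\,\epsilon\sum_jd_j\lambda^{|\sigma+j-c|}\ \ge\ \frac12\sum_\sigma n_\sigma\lambda^{|\sigma-c|} .
\]
The windows that cover $c$ are those with $c-\ell\le\sigma\le c-1$, and for them $\lambda^{|\sigma-c|}\ge\lambda^\ell$. So at most $2C\lambda^{-\ell}\frac{1+\lambda}{1-\lambda}$ steps cover $c$. This bound depends neither on $c$ nor on the derivation.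
\end{proof}

The hypothesis on position sums enters only through $d\ne0$. For $abba\to baab$ both letters have position sum $5$ in $u$ and in $v$, and the criterion says nothing; that $\{abba\to baab\}$ is not a rational transduction follows from Theorem~\ref{thm:onlyif}.

\begin{thebibliography}{1}
\bibitem{LR} Latteux and Roos, \emph{One-rule length-preserving rewrite systems and rational transductions}, \href{https://doi.org/10.1051/ita/2013044}{doi:10.1051/ita/2013044}, \url{http://archive.numdam.org/item/10.1051/ita/2013044.pdf}.
\end{thebibliography}

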